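\title{Coalescing random walks on regular graphs:\\ from $n$ walks to $\kappa$ walks in time $O((n/\kappa)^2)$}

\begin{abstract}
Place one lazy random walk on every vertex of a connected regular graph with $n$ vertices, and merge walks when they meet. We prove that the expected time until at most $\kappa$ walks remain is at most $C(n/\kappa)^2$ for every $\kappa\in[1,n]$, with an absolute constant $C$. This confirms a conjecture, and the bound is attained up to the constant by the cycle. The result follows from a bound that holds for every symmetric transition matrix and depends only on its return probabilities. The main step is a second moment argument showing that every sufficiently large set of walks, wherever it is placed, loses a constant fraction of its members.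
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G=(V,E)$ be a finite, simple, connected graph with $n=|V|$ vertices. The \emph{lazy random walk} on $G$ is the Markov chain with transition matrix
\[
P(x,y)=\begin{cases}\frac12 & \text{if } x=y,\\[2pt] \frac{1}{2\deg(x)} & \text{if } \{x,y\}\in E,\\[2pt] 0 & \text{otherwise.}\end{cases}
\]
At time $0$ we place one walk on each vertex. At each discrete time step all walks move independently according to $P$, and walks that occupy the same vertex at the same time merge into a single walk. Let $N_t$ be the number of walks at time $t$; it starts at $N_0=n$ and is nonincreasing. For real $\kappa\in[1,n]$ let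
\[
T_\kappa=\min\{t\ge0: N_t\le\kappa\}.
\]
The mean of $T_1$ is the coalescence time, and the family $(T_\kappa)$ records how the time to coalescence is divided among the stages of the process.

Two graphs indicate what to expect. On the cycle, a walk travels a distance of order $\sqrt t$ in $t$ steps, so walks that start much farther apart than $\sqrt t$ are unlikely to have met by time $t$. At least about $n/\sqrt t$ walks should therefore survive, and reaching $\kappa$ walks should take time at least of order $(n/\kappa)^2$. On the complete graph, two given walks meet in one step with probability of order $1/n$. Among $m$ walks there are $\binom m2$ pairs, so a constant fraction of the walks should disappear in about $n/m$ steps, and summing over $m=n,n/2,n/4,\dots$ suggests the much shorter time $n/\kappa$. The cycle is the regular graph on which a walk has the least room to spread, and one may guess that it is the slowest regular graph at every stage. This is the content of a conjecture posed in \cite{talk}: the number of walks is reduced to $\sqrt n$ in time $O(n)$ and, more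 generally, from $n$ to $\kappa$ in time $O((n/\kappa)^2)$. In precise form, the conjecture asks for an absolute constant $C$ such that $\mathbb{E}[T_\kappa]\le C(n/\kappa)^2$ for every connected regular graph and every $\kappa\in[1,n]$.

\subsection{Results}

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that for every connected regular graph on $n$ vertices and every real $\kappa\in[1,n]$,
\[
\mathbb{E}[T_\kappa]\le C\,(n/\kappa)^2 .
\]
In particular $\mathbb{E}[T_{\sqrt n}]\le Cn$.
\end{theorem}

On a regular graph $P$ is symmetric, and most of the proof uses nothing else. The definitions of $N_t$ and $T_\kappa$ make sense for any transition matrix $P$ on a finite set $V$; we then speak of coalescing $P$-walks. For integers $t\ge0$ and real $y>0$ put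
\begin{equation}\label{eq:gFtheta}
g(t)=\max_{x\in V}\sum_{s=0}^{t}P^{2s}(x,x),\qquad F(t)=\frac{t+1}{g(t)},\qquad \theta(y)=\min\{t\ge0:F(t)\ge y\},
\end{equation}
with $\theta(y)=\infty$ if there is no such $t$.

\begin{theorem}\label{thm:general}
Let $P$ be a symmetric stochastic matrix on a set $V$ of size $n$. If $\kappa\in[1,n]$ and $\theta(16n/\kappa)<\infty$, then coalescing $P$-walks started from all of $V$ satisfy
\[
\mathbb{E}[T_\kappa]\le 240000\,\theta(16n/\kappa).
\]
\end{theorem}

The quantities in \eqref{eq:gFtheta} come from the following count. Suppose that $m$ walks are spread uniformly over $V$, and follow one of them without letting it merge. At each time it finds its vertex occupied with probability about $m/n$, so up to time $t$ it has about $(t+1)m/n$ encounters. These come in bunches, because two walks that have just met are likely to meet again. For symmetric $P$, two independent walks from $x$ coincide at time $s$ with probability $P^{2s}(x,x)$, so a bunch has expected size at most $g(t)$. The number of bunches is then at least about $F(t)\,m/n$, and once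 this exceeds a constant, a typical walk should have met another one with probability bounded below. Thus $\theta(16n/m)$ is the time scale on which $m$ walks lose a constant fraction of their number. On a connected regular graph we shall see that $g(t)\le16\sqrt t$ for $1\le t\le n^2$, so that $\theta(y)$ is at most of order $y^2$, which is the shape of Theorem~\ref{thm:main}. Since $g(t)\ge(t+1)/n$ always holds (see \eqref{eq:energy} below), we have $F\le n$, and the hypothesis of Theorem~\ref{thm:general} forces $\kappa\ge16$. The last few walks need a separate argument, based on meeting times of pairs.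

\begin{theorem}\label{thm:complements}
\begin{itemize}
\item[(a)] \emph{(Density.)} There are absolute constants $C,c>0$ such that for every connected regular graph on $n$ vertices, $\mathbb{E}[N_t]\le Cn/\sqrt t$ for $1\le t\le n^2$, and $\mathbb{E}[N_t]-1\le Ce^{-ct/n^2}$ for $t\ge n^2$.
\item[(b)] \emph{(Sharpness.)} For the cycle on $n\ge3$ vertices and every $\kappa\in[1,n)$, $\mathbb{E}[T_\kappa]\ge\frac1{400}(n/\kappa)^2$.
\item[(c)] \emph{(Spectral gap.)} Let $P$ be a symmetric stochastic matrix on a set of size $n$ whose eigenvalues, other than one simple eigenvalue $1$, have absolute value at most $1-\gamma$, where $\gamma\in(0,1]$. Then $\mathbb{E}[T_\kappa]\le240000\cdot32\,n/(\kappa\gamma)$ for $32\le\kappa\le n$.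
\end{itemize}
\end{theorem}

Part (b) shows that Theorem~\ref{thm:main} is optimal up to the constant, simultaneously for all $n$ and $\kappa$. Part (c) confirms the order $n/\kappa$ guessed for the complete graph, where the nontrivial eigenvalue of the lazy walk is $\frac12-\frac1{2(n-1)}$ and $\gamma=\frac12$ is admissible. No constant in this paper is optimized.

\subsection{Outline}

The heuristic count assumes that the surviving walks are spread uniformly and move independently. Neither is true: we have no control over where the survivors are, and they merge with one another. We therefore prove a statement about \emph{every} starting set of a given size (Corollary~\ref{cor:loss}). Section~\ref{sec:flow} builds all coalescing systems on one probability space and compares them with independent walks. Section~\ref{sec:warmup} carries out the argument by hand for the uniform transition matrix. Section~\ref{sec:moments} gives the two moment bounds for general symmetric $P$, Section~\ref{sec:balanced} selects a subset of the starting set on which the two bounds match, and Section~\ref{sec:general}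 iterates to obtain Theorems~\ref{thm:general} and~\ref{thm:complements}(c). Regular graphs enter in Sections~\ref{sec:heat} and~\ref{sec:main}, and the cycle in Section~\ref{sec:cycle}. The case $n=1$ is trivial, and we assume $n\ge2$.

\section{Independent walks and the coalescing flow}\label{sec:flow}

In Sections~\ref{sec:flow}--\ref{sec:general}, $P$ is a symmetric stochastic matrix on a set $V$ of size $n$. A \emph{$P$-walk from $x$} is a Markov chain with transition matrix $P$ started at $x$. Times are nonnegative integers. We write $p_s(x,y)=P^s(x,y)$, $\mathbf{1}_B$ for the indicator vector of $B\subset V$, $B\setminus u$ for $B\setminus\{u\}$, and $\langle\cdot,\cdot\rangle$, $\|\cdot\|$ for the standard inner product and norm on $\mathbb{R}^V$.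

Three standard facts are used repeatedly. \emph{The strong Markov property:} if $\sigma$ is a stopping time of a Markov chain, then given $\sigma=r$ and the trajectory up to time $r$, the chain after time $r$ is a copy of the chain started from its state at time $r$. \emph{The Cauchy--Schwarz inequality for a positive semidefinite matrix $Q$:} $\langle f,Qh\rangle^2\le\langle f,Qf\rangle\langle h,Qh\rangle$. \emph{The second moment inequality:} if $H\ge0$ and $0<\mathbb{E}[H^2]<\infty$, then $\mathbb{P}(H>0)\ge(\mathbb{E} H)^2/\mathbb{E}[H^2]$; this is Cauchy--Schwarz applied to $\mathbb{E} H=\mathbb{E}[H\,\mathbf{1}(H>0)]$.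

\subsection{Coincidences of independent walks}

Let
\[
G_t=\sum_{s=0}^tP^{2s},\qquad\text{so that}\qquad g(t)=\max_xG_t(x,x).
\]
We have $g(0)=1$, and $g$ is nondecreasing. If $X$ and $Y$ are independent $P$-walks from $x$ and $y$, then by symmetry of $P$,
\begin{equation}\label{eq:coincide}
\mathbb{P}(X_s=Y_s)=\sum_zp_s(x,z)\,p_s(y,z)=p_{2s}(x,y).
\end{equation}
So $G_t(x,y)$ is the expected number of times $s\le t$ at which $X$ and $Y$ coincide. The matrix $G_t$ is positive semidefinite because $\langle f,P^{2s}f\rangle=\|P^sf\|^2$. The columns of $P^s$ sum to $1$, so the entries of $P^s\mathbf{1}_B$ sum to $|B|$, and Cauchy--Schwarz gives $\|P^s\mathbf{1}_B\|^2\ge|B|^2/n$. Hence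
\begin{equation}\label{eq:energy}
\langle\mathbf{1}_B,G_t\mathbf{1}_B\rangle\ge\frac{(t+1)|B|^2}{n}\qquad(B\subset V).
\end{equation}
For $B=\{x\}$ this is $g(t)\ge(t+1)/n$. For general $B$ it answers the first objection to the heuristic: independent walks from \emph{any} set $B$ have, on average over the set, at least as many coincidences as the uniform count $(t+1)|B|/n$ predicts.

For two walks, the division of coincidences into bunches is exact.

\begin{lemma}\label{lem:two}
Two independent $P$-walks from $x$ and $y$ meet by time $t$ with probability at least $G_t(x,y)/g(t)$.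
\end{lemma}

\begin{proof}
Let $\sigma$ be the first time at which the walks $X,Y$ coincide. There is no coincidence before $\sigma$. By the strong Markov property for the pair $(X,Y)$ and by \eqref{eq:coincide},
\[
G_t(x,y)=\mathbb{E}\big[\mathbf{1}(\sigma\le t)\,G_{t-\sigma}(X_\sigma,X_\sigma)\big]\le\mathbb{P}(\sigma\le t)\,g(t).\qedhere
\]
\end{proof}

\subsection{The flow}

We shall compare coalescing systems with different starting sets, so we construct them together. For all $s\ge0$ and $x\in V$ let $Z_s(x)$ be independent random vertices, $Z_s(x)$ having law $P(x,\cdot)$; it is the instruction followed by any walk that is at $x$ at time $s$. For $r\le s$ define random maps $\Phi_{r,s}:V\to V$ by $\Phi_{r,r}(x)=x$ and $\Phi_{r,s+1}(x)=Z_s(\Phi_{r,s}(x))$. Put $\Phi_s=\Phi_{0,s}$ and $\xi^A_s=\Phi_s(A)$ for $A\subset V$. We call the family $(Z_s(x))$ the \emph{flow}.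

Given $\xi^A_s$, its points move independently by $P$, and points with the same image are identified. So $\xi^A$ is the set of occupied vertices of the coalescing system started from $A$; it is a time-homogeneous Markov chain on subsets of $V$, and $N_t=|\xi_t^V|$. The construction gives three properties: $A\subset A'$ implies $\xi_s^A\subset\xi_s^{A'}$; the map $\Phi_{r,s}$ depends only on $Z_r,\dots,Z_{s-1}$, hence is independent of $\Phi_r$, and $\Phi_s=\Phi_{r,s}\circ\Phi_r$; and $(\Phi_{r,s}(x))_{s\ge r}$ is a $P$-walk from $x$.

The trajectory of one point is not independent of the others, but it behaves as if it were until it merges with one of them.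

\begin{lemma}[Decoupling]\label{lem:decouple}
Let $D\subset V$ and $w\notin D$. Let $X$ be a $P$-walk from $w$ independent of the flow, and let $\sigma=\min\{s:X_s\in\xi^D_s\}$. Define $Y_s=X_s$ for $s\le\sigma$ and $Y_s=\Phi_{\sigma,s}(X_\sigma)$ for $s\ge\sigma$. Then the processes $\big(Y_s,(\Phi_s(z))_{z\in D}\big)_{s\ge0}$ and $\big(\Phi_s(w),(\Phi_s(z))_{z\in D}\big)_{s\ge0}$ have the same law. Moreover $Y_s\in\xi_s^D$ if and only if $\sigma\le s$.
\end{lemma}

\begin{proof}
The last claim holds because a point of $\xi^D_\sigma$ is carried by the flow to a point of $\xi_s^D$. Both processes start from the same state of $V\times V^D$. We check that both are Markov chains with the following transition rule: each vertex occupied by some coordinate makes an independent $P$-step, and each coordinate moves with its vertex. For the second process this is the definition of the flow. For the first, if $Y_s\in\xi_s^D$ then $\sigma\le s$ and all coordinates use the instructions $Z_s$. If $Y_s\notin\xi_s^D$ then $\sigma>s$, and $Y_{s+1}=X_{s+1}$ has law $P(Y_s,\cdot)$ given the past, independently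 of $Z_s$.
\end{proof}

In particular, for $w\ne w'$ the time at which $\Phi(w)$ and $\Phi(w')$ merge has the law of the meeting time of two independent walks from $w$ and $w'$. In general, the lemma gives
\begin{equation}\label{eq:decouple}
\mathbb{P}\big(\Phi_s(w)\in\xi_s^D\big)=\mathbb{P}(\sigma\le s),\qquad \mathbb{P}\big(\Phi_s(w)=x,\ x\notin\xi_s^D\big)=\mathbb{P}(X_s=x,\ \sigma>s).
\end{equation}

\subsection{Hitting probabilities and occupation bounds}

For $u\in A\subset V$ let
\[
h_t(u,A)=\mathbb{P}\big(X_s\in\xi_s^{A\setminus u}\text{ for some }s\le t\big),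
\]
where $X$ is a $P$-walk from $u$ independent of the flow. By monotonicity of $\xi$, $h_t(u,A)$ is nondecreasing in $t$ and in $A$. Call the classes of the relation $\Phi_t(u)=\Phi_t(w)$ on $A$ the \emph{clusters} of $A$ at time $t$. By \eqref{eq:decouple}, $h_t(u,A)$ is the probability that the cluster of $u$ is not a singleton. A cluster of size $c\ge2$ contributes $c-1\ge c/2$ to $|A|-|\xi_t^A|$, so
\begin{equation}\label{eq:loss}
\mathbb{E}\big[|A|-|\xi_t^A|\big]\ge\frac12\sum_{u\in A}h_t(u,A).
\end{equation}
Our task is thus to bound $h_t$ from below. For second moments we also need upper bounds on the occupation probabilities of $\xi$, in terms of the density $\rho_r=P^r\mathbf{1}_B$. By symmetry, $\rho_r(x)=\sum_{w\in B}p_r(w,x)$ is the expected number of walks at $x$ at time $r$ when independent walks start from all points of $B$.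

\begin{lemma}\label{lem:pair}
Let $D\subset B\subset V$ and $\rho_r=P^r\mathbf{1}_B$. Then $\mathbb{P}(x\in\xi_r^D)\le\rho_r(x)$ for all $x$, and $\mathbb{P}(x\in\xi_r^D,\ z\in\xi_r^D)\le\rho_r(x)\rho_r(z)$ for all $x\ne z$.
\end{lemma}

\begin{proof}
The first bound is the union bound over the events $\Phi_r(w)=x$, $w\in D$. If $x\ne z$ both lie in $\xi_r^D$, then $\Phi_r(w)=x$ and $\Phi_r(w')=z$ for some $w\ne w'$ in $D$. Apply Lemma~\ref{lem:decouple} to $w$ and the set $\{w'\}$. On the event $\{Y_r=x,\ \Phi_r(w')=z\}$ we have $\sigma>r$, hence $X_r=x$, and $X$ is independent of $\Phi(w')$. So the event has probability at most $p_r(w,x)p_r(w',z)$, and the sum over $w,w'\in B$ is $\rho_r(x)\rho_r(z)$.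
\end{proof}

\section{The uniform matrix}\label{sec:warmup}

The second objection to the heuristic is that the walks which $X$ is supposed to hit are themselves merging, so that fewer targets remain than the count assumes. The way out is a dichotomy: either the targets merge with substantial probability, which is what we want to prove, or they do not, and then the count is valid. This is visible for the uniform matrix $P(x,y)=1/n$, where every step is a jump to a uniform vertex.

Let $|A|=m\ge2$ and $\mu=tm/n\ge1$. All vertices play the same role, so $h=h_t(u,A)$ does not depend on $u\in A$. We claim that $h\ge\frac1{32}$. Suppose that $h<\frac12$, since otherwise there is nothing to prove. Fix $u\in A$, write $\xi=\xi^{A\setminus u}$, and let $H$ be the number of $s\in\{1,\dots,t\}$ with $X_s\in\xi_s$, so that $h=\mathbb{P}(H>0)$. The positions $X_1,\dots,X_t$ are independent, uniform, and independent of the flow.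

\emph{First moment.} The set $\xi_s$ has at least as many points as $A\setminus u$ has singleton clusters at time $s$, and $w\in A\setminus u$ is a singleton with probability $1-h_s(w,A\setminus u)\ge1-h$. Hence
\[
\mathbb{E} H=\sum_{s=1}^t\frac{\mathbb{E}|\xi_s|}{n}\ge\frac{t(m-1)(1-h)}{n}\ge\frac\mu4 .
\]

\emph{Second moment.} Since $|\xi_s|\le m$,
\[
\mathbb{E}[H^2]=\sum_{s}\frac{\mathbb{E}|\xi_s|}{n}+\sum_{r\ne s}\frac{\mathbb{E}[|\xi_r||\xi_s|]}{n^2}\le\mu+\mu^2\le2\mu^2 .
\]
The second moment inequality gives $h\ge(\mu/4)^2/(2\mu^2)=\frac1{32}$.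

Three features of the uniform matrix made this short. The walk forgets its position in one step, so hits are not bunched; in general bunching costs a factor $g(t)$. The numbers $h_t(u,A)$ are all equal; in general we assume that all of them are small and sum over $u$. Finally, the expected number of hits is at most $\mu$ from \emph{every} starting vertex; in general this is false, and it is the main obstacle.

\section{Two moment bounds}\label{sec:moments}

Fix $t\ge0$ and a nonempty set $B\subset V$, and put
\[
\varphi=G_t\mathbf{1}_B,\qquad K=\max_{x\in V}\varphi(x),\qquad\rho_s=P^s\mathbf{1}_B .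
\]
By \eqref{eq:coincide}, $\varphi(x)$ is the expected number of coincidences up to time $t$ between a walk from $x$ and independent walks from all points of $B$; it replaces $\mu$. For $u\in B$ let $X^u$ be a $P$-walk from $u$ independent of the flow, and let
\[
H_u=\sum_{s=0}^t\mathbf{1}\big(X^u_s\in\xi_s^{B\setminus u}\big),\qquad\text{so that}\qquad\mathbb{P}(H_u>0)=h_t(u,B).
\]

\begin{lemma}\label{lem:moments}
With this notation,
\begin{itemize}
\item[(a)] $\mathbb{E}[H_u^2]\le2K\,(g(t)+K)$ for every $u\in B$;
\item[(b)] $\displaystyle\sum_{u\in B}\mathbb{E}[H_u]\ge\langle\mathbf{1}_B,\varphi\rangle-g(t)|B|-K\sum_{w\in B}h_t(w,B)$.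
\end{itemize}
\end{lemma}

In both parts we condition on an event at some time $r$ and must bound the number of coincidences that follow it. The relevant quantity is
\[
\Gamma_r=\sum_{s=r}^tP^{s-r}\rho_s=\sum_{s=r}^tP^{2s-r}\mathbf{1}_B\qquad(0\le r\le t):
\]
$\Gamma_r(x)$ is the expected number of coincidences during $[r,t]$ between a walk that is at $x$ at time $r$ and independent walks started from $B$ at time $0$. We first show that
\begin{equation}\label{eq:Gamma}
\Gamma_r\le K\quad\text{on }V,\qquad0\le r\le t.
\end{equation}
If $r$ is even, the exponents $2s-r$ are distinct even numbers in $[0,2t]$, so $\Gamma_r\le\varphi\le K$. If $r$ is odd, the exponents $2s-r-1$ are distinct even numbers in $[0,2t]$, so $\Gamma_r=P\sum_{s=r}^tP^{2s-r-1}\mathbf{1}_B\le P\varphi\le K$, because $P\varphi(x)$ is an average of values of $\varphi$.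

\begin{proof}[Proof of Lemma~\ref{lem:moments}(a)]
Write $X=X^u$ and $\xi=\xi^{B\setminus u}$. Expanding the square,
\[
\mathbb{E}[H_u^2]\le2\sum_{0\le r\le s\le t}\ \sum_{x,y}p_r(u,x)\,p_{s-r}(x,y)\,\mathbb{P}(x\in\xi_r,\ y\in\xi_s),
\]
where we used $\mathbb{P}(X_r=x,X_s=y)=p_r(u,x)p_{s-r}(x,y)$ and the independence of $X$ from the flow. Since $\xi_s=\Phi_{r,s}(\xi_r)$, the walk hit at $y$ at time $s$ is either the one that was hit at $x$ at time $r$ or a different one:
\[
\{x\in\xi_r,\ y\in\xi_s\}\subset\{x\in\xi_r,\ \Phi_{r,s}(x)=y\}\ \cup\ \bigcup_{z\ne x}\{x\in\xi_r,\ z\in\xi_r,\ \Phi_{r,s}(z)=y\}.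
\]
The map $\Phi_{r,s}$ is independent of $\xi_r$. By Lemma~\ref{lem:pair} and the identity $\sum_z\rho_r(z)p_{s-r}(z,y)=(P^{s-r}\rho_r)(y)=\rho_s(y)$,
\[
\mathbb{P}(x\in\xi_r,\ y\in\xi_s)\le\rho_r(x)\big[p_{s-r}(x,y)+\rho_s(y)\big].
\]
Multiply the bracket by $p_{s-r}(x,y)$ and sum over $y$: the result is $p_{2(s-r)}(x,x)+(P^{s-r}\rho_s)(x)$. The sum of this over $s\in[r,t]$ is at most $g(t)+\Gamma_r(x)\le g(t)+K$ by \eqref{eq:Gamma}. What remains is
\[
\sum_{r=0}^t\sum_xp_r(u,x)\rho_r(x)=\sum_{r=0}^t(P^{2r}\mathbf{1}_B)(u)=\varphi(u)\le K.\qedhere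
\]
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:moments}(b)]
By independence, $\mathbb{E}[H_u]=\sum_{s\le t}\sum_xp_s(u,x)\,\mathbb{P}(x\in\xi_s^{B\setminus u})$. To bound the last probability from below without counting merged walks twice, we keep only walks that have not merged. For $w\in B$ let
\[
E_w(s,x)=\{\Phi_s(w)=x,\ x\notin\xi_s^{B\setminus w}\}.
\]
For fixed $(s,x)$ these events are disjoint: on $E_w(s,x)$ no other point of $B$ is mapped to $x$. For $w\ne u$ the event $E_w(s,x)$ is contained in $\{x\in\xi_s^{B\setminus u}\}$. Let $\sigma_w$ be the first time $s$ with $X_s^w\in\xi_s^{B\setminus w}$, so that $\mathbb{P}(\sigma_w\le t)=h_t(w,B)$. By \eqref{eq:decouple},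
\[
\mathbb{P}(E_w(s,x))=\mathbb{P}(X^w_s=x,\ \sigma_w>s)=p_s(w,x)-\mathbb{P}(X^w_s=x,\ \sigma_w\le s).
\]
Since $\sum_{s\le t}\sum_xp_s(u,x)p_s(w,x)=G_t(u,w)$, we obtain
\[
\mathbb{E}[H_u]\ge\sum_{w\in B\setminus u}\Big(G_t(u,w)-\sum_{s\le t}\sum_xp_s(u,x)\,\mathbb{P}(X_s^w=x,\ \sigma_w\le s)\Big).
\]
Now sum over $u\in B$. The main terms give $\sum_{u\in B}(\varphi(u)-G_t(u,u))\ge\langle\mathbf{1}_B,\varphi\rangle-g(t)|B|$. For the subtracted terms, fix $w$ and use $\sum_{u\in B\setminus w}p_s(u,x)\le\rho_s(x)$. Their sum over $u$ is at most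
\[
\sum_{r=0}^t\mathbb{E}\Big[\mathbf{1}(\sigma_w=r)\sum_{s=r}^t\rho_s(X_s^w)\Big]=\sum_{r=0}^t\mathbb{E}\big[\mathbf{1}(\sigma_w=r)\,\Gamma_r(X_r^w)\big]\le K\,h_t(w,B).
\]
The equality holds because the event $\{\sigma_w=r\}$ is determined by the flow and by $X_0^w,\dots,X_r^w$, and given these, $X^w$ continues as a $P$-walk from $X^w_r$. The inequality is \eqref{eq:Gamma}.
\end{proof}

\section{Large sets lose walks}\label{sec:balanced}

Lemma~\ref{lem:moments} bounds the first moment by the \emph{average} of $\varphi$ over $B$ and the second moment by the \emph{maximum} of $\varphi$. It is useful only when the two are comparable and the average is large compared with $g(t)$. For a set $A$ with $(t+1)|A|\ge8n\,g(t)$ the average is at least $8g(t)$ by \eqref{eq:energy}, but the maximum can be much larger.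

For an example, let $V=V_1\cup V_2$ be a disjoint union with $|V_1|=k^2$ and $|V_2|=k^4$, and let $P(x,y)=1/|V_i|$ if $x,y\in V_i$ and $P(x,y)=0$ otherwise. Then $P^{2s}=P$ for $s\ge1$. Let $A=V_1\cup A_2$ with $A_2\subset V_2$, $|A_2|=k^3$, and $t=16k$. Here $g(t)=1+16/k$, so $(t+1)|A|\ge8n\,g(t)$ for large $k$. The function $G_t\mathbf{1}_A$ equals $16k+1$ on $V_1$ and $17$ on $A_2$, so its average over $A$ is at most $17+(16k+1)/k\le34$, while its maximum is $16k+1$. The clump $V_1$ spoils the bounds for $A$, although it can only help coalescence. For $B=V_1$, on the other hand, $G_t\mathbf{1}_B$ is constant on $B$. Since $h_t(u,A)\ge h_t(u,B)$ for $u\in B\subset A$, we are free to pass to a subset, and the example suggests taking the one in which coincidences are densest.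

\begin{lemma}\label{lem:balanced}
Let $A\subset V$ be nonempty and let $t\ge0$ satisfy $(t+1)|A|\ge8n\,g(t)$. Then there are a nonempty set $B\subset A$ and a number $\lambda\ge8g(t)$ such that $\varphi=G_t\mathbf{1}_B$ satisfies
\[
\langle\mathbf{1}_B,\varphi\rangle\ge\tfrac12\lambda|B|\qquad\text{and}\qquad\varphi\le4\lambda\ \text{ on }V.
\]
\end{lemma}

\begin{proof}
Write $G=G_t$. For nonempty $B'\subset A$ let $D(B')=\langle\mathbf{1}_{B'},G\mathbf{1}_{B'}\rangle/|B'|$. Let $B_0$ maximize $D$ among nonempty subsets of $A$, and let $\lambda=D(B_0)$. By \eqref{eq:energy}, $\lambda\ge D(A)\ge(t+1)|A|/n\ge8g(t)$.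

The average of $G\mathbf{1}_{B_0}$ over $B_0$ is $\lambda$, but it may exceed $4\lambda$ at some points. We remove them, and maximality shows that little is lost. Let $B_1=\{u\in B_0:(G\mathbf{1}_{B_0})(u)>4\lambda\}$. We claim that
\begin{equation}\label{eq:cross}
\langle\mathbf{1}_{B_1},G\mathbf{1}_{B_0}\rangle\le\tfrac14\lambda|B_0| .
\end{equation}
This is trivial if $B_1$ is empty. Otherwise, the definition of $B_1$, the Cauchy--Schwarz inequality for $G$, and $D(B_1)\le\lambda$ give
\[
4\lambda|B_1|\le\langle\mathbf{1}_{B_1},G\mathbf{1}_{B_0}\rangle\le\sqrt{\lambda|B_1|\cdot\lambda|B_0|}=\lambda\sqrt{|B_1||B_0|}.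
\]
Comparing the two ends, $\sqrt{|B_1|}\le\frac14\sqrt{|B_0|}$, and inserting this in the right-hand side gives \eqref{eq:cross}. Put $B=B_0\setminus B_1$. Expanding $\mathbf{1}_B=\mathbf{1}_{B_0}-\mathbf{1}_{B_1}$ and dropping the nonnegative term $\langle\mathbf{1}_{B_1},G\mathbf{1}_{B_1}\rangle$,
\[
\langle\mathbf{1}_B,G\mathbf{1}_B\rangle\ge\lambda|B_0|-2\cdot\tfrac14\lambda|B_0|=\tfrac12\lambda|B_0|\ge\tfrac12\lambda|B|.
\]
As $\frac12\lambda|B_0|>0$, the set $B$ is nonempty. On $B$ we have $\varphi\le G\mathbf{1}_{B_0}\le4\lambda$.

It remains to extend the bound from $B$ to $V$. Let $W$ be a Markov chain with transition matrix $P^2$ started at $x\in V$, so that $\varphi(x)$ is the expected number of $s\in[0,t]$ with $W_s\in B$. Let $\eta$ be the first time at which $W$ visits $B$. Nothing is counted before $\eta$, and by the strong Markov property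
\[
\varphi(x)=\mathbb{E}\big[\mathbf{1}(\eta\le t)\,(G_{t-\eta}\mathbf{1}_B)(W_\eta)\big]\le\max_{u\in B}\varphi(u)\le4\lambda.\qedhere
\]
\end{proof}

Let $\varepsilon=10^{-4}$ and $\delta=\varepsilon/4=1/40000$.

\begin{proposition}\label{prop:key}
Let $A\subset V$ be nonempty and let $t\ge0$ satisfy $(t+1)|A|\ge8n\,g(t)$. Then $h_t(u,A)\ge\varepsilon$ for some $u\in A$.
\end{proposition}

\begin{proof}
Take $B$ and $\lambda$ from Lemma~\ref{lem:balanced}; thus $g(t)\le\lambda/8$ and $K\le4\lambda$ in the notation of Section~\ref{sec:moments}. By monotonicity of $h_t$ in the set, it suffices to find $u\in B$ with $h_t(u,B)\ge\varepsilon$. Suppose that $h_t(w,B)<\varepsilon$ for all $w\in B$. Then $K\sum_{w\in B}h_t(w,B)\le4\varepsilon\lambda|B|\le\frac18\lambda|B|$, and Lemma~\ref{lem:moments}(b) gives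
\[
\sum_{u\in B}\mathbb{E}[H_u]\ge\big(\tfrac12-\tfrac18-\tfrac18\big)\lambda|B|=\tfrac14\lambda|B|.
\]
So $\mathbb{E}[H_u]\ge\lambda/4$ for some $u\in B$. By Lemma~\ref{lem:moments}(a), $\mathbb{E}[H_u^2]\le8\lambda\,(\lambda/8+4\lambda)=33\lambda^2$. The second moment inequality gives $h_t(u,B)\ge(\lambda/4)^2/(33\lambda^2)=\frac1{528}>\varepsilon$, a contradiction.
\end{proof}

The proposition produces a single good point, while \eqref{eq:loss} needs many. Because the proposition holds for every set, it can be applied to the set of bad points, which therefore cannot be large.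

\begin{corollary}\label{cor:loss}
Let $S\subset V$ have $m\ge1$ elements and let $t\ge0$ satisfy $(t+1)m\ge16n\,g(t)$. Then $\mathbb{E}|\xi_t^S|\le(1-\delta)m$.
\end{corollary}

\begin{proof}
Let $A=\{u\in S:h_t(u,S)<\varepsilon\}$. If $|A|\ge m/2$, then $A$ is nonempty and $(t+1)|A|\ge8n\,g(t)$, so Proposition~\ref{prop:key} gives $u\in A$ with $h_t(u,S)\ge h_t(u,A)\ge\varepsilon$, contrary to the definition of $A$. Hence more than $m/2$ points $u\in S$ have $h_t(u,S)\ge\varepsilon$, and \eqref{eq:loss} gives $\mathbb{E}[m-|\xi_t^S|]\ge\frac12\cdot\frac m2\,\varepsilon=\delta m$.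
\end{proof}

\section{Iteration over dyadic scales}\label{sec:general}

Corollary~\ref{cor:loss} halves $m$ walks in expected time of order $\theta(32n/m)$. Bounding each of the roughly $\log_2(n/\kappa)$ halvings by the last one would lose a logarithm. The following lemma shows that the times grow at least geometrically, so that the last halving dominates.

\begin{lemma}\label{lem:doubling}
The function $\theta$ is nondecreasing, and $\theta(y)\le\frac12\theta(2y)$ whenever $\theta(2y)<\infty$.
\end{lemma}

\begin{proof}
The first claim holds because $F(t)\ge y'\ge y$ implies $F(t)\ge y$. Let $T=\theta(2y)$ and define $t$ by $t+1=\lceil(T+1)/2\rceil$. Then $t+1\le(T+2)/2$, so $t\le T/2$. As $g(t)\le g(T)$, we get $F(t)\ge\frac{(T+1)/2}{g(T)}=\frac12F(T)\ge y$, and so $\theta(y)\le t\le T/2$.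
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
If $\kappa=n$ then $T_\kappa=0$, so let $\kappa<n$. Let $J\ge1$ be minimal with $n2^{-J}\le\kappa$. Define levels $\kappa_j=n2^{-j}$ for $0\le j<J$ and $\kappa_J=\kappa$. Then $n=\kappa_0>\kappa_1>\dots>\kappa_J=\kappa$ by minimality of $J$, and $\kappa_{j-1}\le2\kappa_j$ for $1\le j\le J$. Put $\theta_j=\theta(16n/\kappa_j)$ for $1\le j\le J$. Then $\theta_j\le\theta_J<\infty$, and $\theta_j\ge1$ because $F(0)=1<16$.

We claim that $\mathbb{E}[T_{\kappa_j}-T_{\kappa_{j-1}}]\le\frac2\delta\theta_j$ for $1\le j\le J$. By induction $T_{\kappa_{j-1}}$ is almost surely finite. Divide the time after $T_{\kappa_{j-1}}$ into blocks of $\theta_j$ steps, and let $W_b$ be the number of walks after $b$ blocks, so that $W_0\le\kappa_{j-1}\le2\kappa_j$. If a block starts with $m>\kappa_j$ walks, then $F(\theta_j)\ge16n/\kappa_j$ gives $(\theta_j+1)m\ge16n\,g(\theta_j)$, and Corollary~\ref{cor:loss} applies to the set of occupied vertices, whatever it is. By the strong Markov property of $\xi^V$ and the inequality $W_{b+1}\le W_b$,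
\[
\mathbb{E}[W_{b+1}\mathbf{1}(W_{b+1}>\kappa_j)]\le\mathbb{E}[W_{b+1}\mathbf{1}(W_b>\kappa_j)]\le(1-\delta)\,\mathbb{E}[W_b\mathbf{1}(W_b>\kappa_j)].
\]
Hence $\kappa_j\,\mathbb{P}(W_b>\kappa_j)\le(1-\delta)^b\cdot2\kappa_j$. The time $T_{\kappa_j}-T_{\kappa_{j-1}}$ is at most $\theta_j$ times the number of $b\ge0$ with $W_b>\kappa_j$, and this number has mean at most $\sum_{b\ge0}2(1-\delta)^b=2/\delta$. This proves the claim.

For $1\le j<J$ we have $\theta_j=\theta(16\cdot2^j)$, so Lemma~\ref{lem:doubling} gives $\theta_j\le2^{-(J-1-j)}\theta_{J-1}$. Therefore $\sum_{j<J}\theta_j\le2\theta_{J-1}\le2\theta_J$ if $J\ge2$, the sum being empty if $J=1$. Since $T_{\kappa_0}=0$,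
\[
\mathbb{E}[T_\kappa]\le\frac2\delta\sum_{j=1}^J\theta_j\le\frac6\delta\,\theta_J=240000\,\theta(16n/\kappa).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(c)]
Let $\psi_1=n^{-1/2}\mathbf{1}_V,\psi_2,\dots,\psi_n$ be an orthonormal basis of eigenvectors of $P$, with eigenvalues $1,\mu_2,\dots,\mu_n$ and $|\mu_i|\le1-\gamma$. Since $\sum_i\psi_i(x)^2=1$,
\[
p_{2s}(x,x)=\frac1n+\sum_{i\ge2}\mu_i^{2s}\psi_i(x)^2\le\frac1n+(1-\gamma)^{s},
\]
and summing over $s$ gives $g(t)\le\frac{t+1}n+\frac1\gamma$. For $\kappa\ge32$ and $t+1\ge\frac{32n}{\kappa\gamma}$,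
\[
\frac{16n}\kappa\,g(t)\le\frac{16}\kappa(t+1)+\frac{16n}{\kappa\gamma}\le\frac{t+1}2+\frac{t+1}2=t+1,
\]
that is, $F(t)\ge16n/\kappa$. So $\theta(16n/\kappa)\le\lceil\frac{32n}{\kappa\gamma}\rceil-1\le\frac{32n}{\kappa\gamma}$, and Theorem~\ref{thm:general} applies.
\end{proof}

\section{Return probabilities and meeting times on regular graphs}\label{sec:heat}

From now on $P$ is the lazy walk on a connected $d$-regular graph. Then $P=\frac12(I+Q)$, where $Q$ is the adjacency matrix divided by $d$. The matrix $Q$ is symmetric and stochastic, so its eigenvalues lie in $[-1,1]$, and those of $P$ lie in $[0,1]$. We recall the Dirichlet form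
\[
\mathcal{E}(f)=\langle f,(I-P)f\rangle=\frac12\sum_{x,y}P(x,y)\,(f(x)-f(y))^2=\frac1{2d}\sum_{\{x,y\}\in E}(f(x)-f(y))^2 .
\]
Bounds of the following type are well known; we include a proof.

\begin{lemma}\label{lem:heat}
For all $t\ge1$ and $u\in V$,
\[
0\le p_{2t}(u,u)-\frac1n\le\frac7{\sqrt t}.
\]
Consequently $g(t)\le1+\frac tn+14\sqrt t$ for all $t\ge0$, and $g(t)\le16\sqrt t$ for $1\le t\le n^2$.
\end{lemma}

The idea is that $p_t(u,\cdot)$ has total mass $1$, so a peak of height $M$ must be narrow. On a regular graph, balls of radius $\ell$ contain order $\ell d$ vertices, so the function drops by $M/2$ within distance of order $1/(Md)$, which costs energy of order $\frac1d\cdot M^2\cdot Md=M^3$. This gives a discrete version of the inequality $\psi'\le-c\psi^3$, whose solutions decay like $t^{-1/2}$.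

\begin{proof}
Let $f_t=p_t(u,\cdot)-\frac1n$ and $\psi_t=\|f_t\|^2$. Expanding the square gives $\psi_t=p_{2t}(u,u)-\frac1n$, which proves the lower bound. By symmetry $f_{t+1}=Pf_t$. Every eigenvalue $\mu\in[0,1]$ of $P$ satisfies $1-\mu^2\ge1-\mu$, so
\begin{equation}\label{eq:decay}
\psi_t-\psi_{t+1}=\langle f_t,(I-P^2)f_t\rangle\ge\mathcal{E}(f_t).
\end{equation}
Fix $t\ge0$, write $f=f_t$, and let $M=\max f=f(x_0)$. Since $\sum_xf(x)=0$, we have $0\le M\le1$ and $\psi_t=\sum_xp_t(u,x)f(x)\le M$. We claim that
\begin{equation}\label{eq:cubic}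
\mathcal{E}(f)\ge M^3/96 .
\end{equation}
Assume $M>0$, and let $L=\{x:f(x)\le M/2\}$. The set $L$ is nonempty because $\min f\le0$, and $x_0\notin L$. Each vertex outside $L$ has $p_t(u,x)>M/2$, so fewer than $2/M$ vertices lie outside $L$. If this number is small compared with the degree, most neighbors of $x_0$ are already in $L$; otherwise we follow a path.

\emph{Case $M(d+1)>6$.} Fewer than $\frac2M<\frac{d+1}3$ vertices lie outside $L$, and $x_0$ is one of them. So fewer than $\frac{d-2}3$ neighbors of $x_0$ lie outside $L$, and at least $\frac{2d}3$ lie in $L$. Along each of the corresponding edges $f$ drops by at least $M/2$. Hence $\mathcal{E}(f)\ge\frac1{2d}\cdot\frac{2d}3\cdot\frac{M^2}4=\frac{M^2}{12}\ge\frac{M^3}{96}$.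

\emph{Case $M(d+1)\le6$.} Since the graph is connected, there is a shortest path $x_0,x_1,\dots,x_\ell$ from $x_0$ to $L$, with $\ell\ge1$. All vertices within distance $\ell-1$ of $x_0$ lie outside $L$. Suppose $\ell\ge2$ and consider the closed neighborhoods of $x_0,x_3,x_6,\dots$, with indices at most $\ell-2$. Each has $d+1$ vertices, all within distance $\ell-1$ of $x_0$. They are disjoint, because $x_i$ and $x_j$ are at distance $|i-j|\ge3$. Their number is $\lfloor(\ell-2)/3\rfloor+1\ge(\ell-1)/3$, so $\frac{\ell-1}3(d+1)<\frac2M$. Thus $\ell<1+\frac6{M(d+1)}$, which also holds for $\ell=1$, and the assumption of the case gives $\ell\le\frac{12}{M(d+1)}$. Along the path $f$ drops by at least $M/2$ in $\ell$ steps, so by Cauchy--Schwarz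
\[
\mathcal{E}(f)\ge\frac1{2d}\sum_{i=0}^{\ell-1}(f(x_i)-f(x_{i+1}))^2\ge\frac1{2d}\cdot\frac{(M/2)^2}\ell\ge\frac{M^3(d+1)}{96\,d}\ge\frac{M^3}{96}.
\]
This proves \eqref{eq:cubic}.

By \eqref{eq:decay}, \eqref{eq:cubic} and $\psi_t\le M$, we have $\psi_{t+1}\le\psi_t(1-\psi_t^2/96)$ for all $t\ge0$. If $\psi_t=0$ the upper bound is trivial. Otherwise $\psi_s>0$ for all $s\le t$, and $(1-a)^{-2}\ge1+2a$ for $a\in[0,1)$ gives $\psi_{s+1}^{-2}\ge\psi_s^{-2}+\frac1{48}$ for $s<t$. Hence $\psi_t^{-2}\ge t/48$ and $\psi_t\le\sqrt{48/t}\le7/\sqrt t$. Finally $\sum_{s=1}^ts^{-1/2}\le2\sqrt t$ gives $g(t)\le1+\sum_{s=1}^t(\frac1n+\frac7{\sqrt s})\le1+\frac tn+14\sqrt t$, and for $1\le t\le n^2$ both $1$ and $t/n$ are at most $\sqrt t$.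
\end{proof}

\begin{lemma}\label{lem:meet}
Two independent lazy walks from any vertices $x,y$ meet by time $400n^2$ with probability at least $\frac17$. Consequently they fail to meet by time $400n^2k$ with probability at most $(6/7)^k$ for every integer $k\ge0$, and their expected meeting time is at most $2800n^2$.
\end{lemma}

\begin{proof}
Let $\Pi$ be the matrix with all entries $1/n$. From $P\Pi=\Pi P=\Pi^2=\Pi$ we get $P^{2s}-\Pi=(P^s-\Pi)^2$, so this matrix is positive semidefinite. For $s\ge196n^2$, Lemma~\ref{lem:heat} bounds its diagonal entries by $\frac7{14n}=\frac1{2n}$, and Cauchy--Schwarz applied to $\mathbf{1}_{\{x\}}$ and $\mathbf{1}_{\{y\}}$ gives $|p_{2s}(x,y)-\frac1n|\le\frac1{2n}$. With $t=400n^2$, the times $s\in[196n^2,t]$ give $G_t(x,y)\ge204n^2\cdot\frac1{2n}\ge100n$, while $g(t)\le1+400n+280n\le681n$. By Lemma~\ref{lem:two} the walks meet by time $t$ with probability at least $\frac{100}{681}>\frac17$. This holds for all starting pairs, so the Markov property at the times $t,2t,\dots$ gives the bound $(6/7)^k$, and the expected meeting time is at most $t\sum_{k\ge0}(6/7)^k=7t$.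
\end{proof}

\section{The upper bounds for regular graphs}\label{sec:main}

The bound $g(t)\le16\sqrt t$ gives $F(t)\ge\sqrt t/16$ for $t\le n^2$, which reaches the value $16n/\kappa$ within this range when $\kappa\ge256$. Below that level, only a bounded number of walks remain, and a union bound over pairs costs a constant factor.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Case $\kappa\ge256$.} Let $t=\lceil(256n/\kappa)^2\rceil$. Since $256n/\kappa\le n$ and $n^2$ is an integer, $1\le t\le n^2$. By Lemma~\ref{lem:heat}, $F(t)\ge\frac t{16\sqrt t}=\frac{\sqrt t}{16}\ge\frac{16n}\kappa$. So $\theta(16n/\kappa)\le t\le65536(n/\kappa)^2+1\le65537(n/\kappa)^2$, and Theorem~\ref{thm:general} gives $\mathbb{E}[T_\kappa]\le C_0(n/\kappa)^2$ with $C_0=240000\cdot65537$.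

\emph{Case $1\le\kappa<256$.} Let $T'$ be the first time at which at most $256$ walks remain. If $n\ge256$ then $\mathbb{E}[T']\le C_0(n/256)^2\le C_0n^2$ by the first case, and otherwise $T'=0$. Condition on the occupied vertices $w_1,\dots,w_q$ at time $T'$, where $q\le256$; by the strong Markov property, a fresh coalescing system starts from them. Let $\tau_i$ be the time needed for the walks from $w_1$ and $w_i$ to merge. One walk remains as soon as all these mergers have occurred, so $T_1-T'=\max_{i\ge 2}\tau_i\le\sum_{i=2}^q\tau_i$ (and $T_1=T'$ if $q=1$). By Lemmas~\ref{lem:decouple} and~\ref{lem:meet}, $\mathbb{E}[T_1-T']\le255\cdot2800\,n^2=714000\,n^2$. Since $T_\kappa\le T_1$ and $n\le256\,n/\kappa$,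
\[
\mathbb{E}[T_\kappa]\le(C_0+714000)\,n^2\le256^2(C_0+714000)(n/\kappa)^2 .
\]
The theorem holds with $C=256^2(C_0+714000)$, and $\kappa=\sqrt n$ gives the last assertion.
\end{proof}

\begin{remark}
Regularity is used twice: it makes $P$ symmetric, which is what Sections~\ref{sec:flow}--\ref{sec:general} require, and it gives every closed neighborhood the same size $d+1$ in the proof of \eqref{eq:cubic}. Connectedness is used only for the path from $x_0$ to $L$; without it $T_1=\infty$, since walks in different components never meet. Laziness is used only in Lemma~\ref{lem:heat}, through \eqref{eq:decay}. For the walk without holding on an even cycle, walks that start at odd distance never meet, so $T_1=\infty$; there $p_t(u,\cdot)$ is supported on $n/2$ vertices, so $p_{2t}(u,u)=\|p_t(u,\cdot)\|^2\ge2/n$, and Lemma~\ref{lem:heat} fails for large $t$.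
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(a)]
Let $C_1$ be the constant of Theorem~\ref{thm:main}. Let $1\le t\le n^2$ and $a=n/\sqrt t\in[1,n]$. As $N$ is nonincreasing, $N_t>\kappa$ if and only if $T_\kappa>t$, so Markov's inequality gives $\mathbb{P}(N_t>\kappa)\le C_1n^2/(\kappa^2t)$ for $\kappa\in[1,n]$. Hence
\[
\mathbb{E}[N_t]=\int_0^n\mathbb{P}(N_t>\kappa)\,d\kappa\le a+\int_a^\infty\frac{C_1n^2}{\kappa^2t}\,d\kappa=a+\frac{C_1n^2}{ta}=(1+C_1)\frac n{\sqrt t}.
\]
In particular $\mathbb{E}[N_{n^2}]\le1+C_1$. Now let $t\ge n^2$, and condition on the occupied vertices $w_1,\dots,w_q$ at time $n^2$. Each walk present at time $t$, other than the one descending from $w_1$, descends from some $w_i$ whose walk has not merged with that of $w_1$. So $N_t-1$ is at most the number of such $i$. With $k=\lfloor(t-n^2)/(400n^2)\rfloor\ge t/(400n^2)-2$, Lemmas~\ref{lem:decouple} and~\ref{lem:meet} give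
\[
\mathbb{E}[N_t]-1\le\mathbb{E}[N_{n^2}]\,(6/7)^k\le(1+C_1)(7/6)^2e^{-ct/n^2},\qquad c=\frac{\ln(7/6)}{400}.
\]
Both bounds hold with $C=(1+C_1)(7/6)^2$.
\end{proof}

\section{The lower bound on the cycle}\label{sec:cycle}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]
Identify the vertices with $\mathbb{Z}/n\mathbb{Z}$. If $\kappa>n/12$, then $T_\kappa\ge1$ because $N_0=n>\kappa$, and $1\ge\frac1{144}(n/\kappa)^2\ge\frac1{400}(n/\kappa)^2$.

Let $1\le\kappa\le n/12$. We follow slightly more than $2\kappa$ equally spaced walks and show that more than half of them are likely to stay in disjoint arcs. Let $q=\lfloor2\kappa\rfloor+1$, so that $2\kappa<q\le2\kappa+1\le3\kappa\le n/4$, and let $L=\lfloor n/q\rfloor$. Since $n/q\ge4$,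
\[
L\ge\frac nq-1\ge\frac34\cdot\frac nq\ge\frac n{4\kappa}.
\]
The vertices $v_i=iL$, $0\le i\le q-1$, have pairwise cyclic distance at least $L$, because consecutive gaps equal $L$ and the last gap is $n-(q-1)L\ge L$. Let $t=\lfloor L^2/16\rfloor$. For each $i$ we have $\Phi_t(v_i)=v_i+S^i_t$ modulo $n$, where $S_t^i$ is a sum of $t$ independent steps equal to $0$ with probability $\frac12$ and to $\pm1$ with probability $\frac14$ each, hence of mean $0$ and variance $\frac12$. Call $i$ \emph{bad} if $|S_t^i|\ge L/2$. By Chebyshev's inequality, $i$ is bad with probability at most $\frac{t/2}{(L/2)^2}\le\frac18$. The expected number of bad indices is at most $q/8$, so by Markov's inequality, which needs no independence between different $i$, there are at least $q/2$ bad indices with probability at most $\frac14$. Otherwise more than $q/2>\kappa$ indices are not bad. For two such indices $i\ne j$ the vertices $\Phi_t(v_i)$ and $\Phi_t(v_j)$ are distinct, since each is at distance less than $L/2$ from its starting point. Then $N_t>\kappa$, and so $T_\kappa\ge t+1\ge L^2/16$. Therefore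
\[
\mathbb{E}[T_\kappa]\ge\frac34\cdot\frac{L^2}{16}\ge\frac3{1024}\Big(\frac n\kappa\Big)^2\ge\frac1{400}\Big(\frac n\kappa\Big)^2.\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{When Is Coalescing As Fast As Meeting?},
\texttt{https://www.maths.dur.ac.uk/\allowbreak events/\allowbreak Meetings/\allowbreak LMS/\allowbreak 108/\allowbreak talks/\allowbreak 1398saue.pdf}

\end{thebibliography}
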